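# Semi-oblivious routing with polynomially many paths: lower bounds for vertex capacities and for directed graphs

## 1. Constantly many paths: pigeonhole in a three-layer graph

We want to fix a short list of paths for each pair of vertices of a network before any traffic is known. When the traffic arrives, we may split it over the listed paths in the best possible way. How much worse can this be than routing with no restriction on the paths?

Here is the vocabulary for undirected graphs with vertex capacities; Section 2 adds the directed case. Let $G$ be an undirected graph whose vertices have positive capacities.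

**Demand, flow, congestion.** A *demand* $w$ gives a number $w(s,t)\ge 0$ for each ordered pair $s\ne t$. A *flow routing* $w$ sends, for each pair, a total of $w(s,t)$ along $s$-$t$ paths. Flow on a path counts at every vertex of the path, endpoints included. The *congestion* of the flow is the maximum over vertices of (flow through the vertex)/(capacity), and $\mathrm{OPT}(w)$ is the minimum congestion of a flow routing $w$.

**Semi-oblivious scheme.** A *semi-oblivious routing scheme* $\Pi$ fixes, independently of the demand, a nonempty set $\Pi(s,t)$ of $s$-$t$ paths for each ordered pair with $t$ reachable from $s$. Given $w$, it may send any nonnegative amounts along the paths of $\Pi(s,t)$, and these amounts may depend on all of $w$. The best congestion it can achieve is $\mathrm{cong}_\Pi(w)$, and its *competitive ratio* is the supremum of $\mathrm{cong}_\Pi(w)/\mathrm{OPT}(w)$.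

**Example.** Take vertices $s,s',s'',u,v$ of capacity $1$, a vertex $o$ of capacity $2$, and edges $su,\ sv,\ s'u,\ s''v,\ uo,\ vo$. Let $w_1(s,o)=w_1(s',o)=1$ and $w_2(s,o)=w_2(s'',o)=1$, all other values being $0$. Both demands have optimum at most $1$: for $w_1$ send $s$ through $v$ and $s'$ through $u$, and for $w_2$ send $s$ through $u$ and $s''$ through $v$. Suppose a scheme lists only $s\,u\,o$ for the pair $(s,o)$. Every path from $s'$ starts with $s'u$, so $w_1$ puts two units on $u$ and the congestion is $2$. If the scheme lists both $s\,u\,o$ and $s\,v\,o$ for $(s,o)$ and the two-edge paths for $(s',o)$ and $(s'',o)$, it routes $w_1$ and $w_2$ with congestion $1$, by choosing the amounts after seeing the demand. So listing more paths helps.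

How bad can it be if the lists have at most $k$ paths, with $k$ constant? This case is easy.

**Warm-up proposition.** Let $1\le k\le N$. Let $G$ have a sink $o$ of capacity $N$, $N$ middle vertices of capacity $1$, all adjacent to $o$, and $N\binom Nk$ sources of capacity $1$, each adjacent to all middle vertices. Every semi-oblivious scheme on $G$ with $|\Pi(s,o)|\le k$ for all sources $s$ has competitive ratio at least $N/k$.

*Proof.* The second vertex of any path that starts at a source is a middle vertex. For each source $s$ let $T(s)$ be a set of exactly $k$ middle vertices that contains the second vertex of every path in $\Pi(s,o)$. There are $\binom Nk$ possible values of $T(s)$ and $N\binom Nk$ sources, so some $N$ sources share the same set $T$. Let each of these $N$ sources demand one unit to $o$. Routing them through $N$ distinct middle vertices has congestion $1$, so $\mathrm{OPT}\le 1$. The scheme sends all $N$ units through the $k$ vertices of $T$, each of capacity $1$, so one of them carries at least $N/k$. $\square$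

The number of vertices is $n=1+N+N\binom Nk\le 3N^{k+1}$, so the ratio is at least $\frac1k(n/3)^{1/(k+1)}$, a power of $n$ for each constant $k$.

What changes if the lists may have $n^c$ paths? Two things go wrong. First, a source has only $N<n$ paths of length two to $o$, and a scheme can list them all. It is then optimal for every demand from the sources to $o$. Indeed, let $W$ be the total demand. Spreading each source's demand evenly over the middle vertices gives loads $W/N$ on the middle vertices, relative load $W/N$ at $o$ and load $w(s,o)$ at $s$, while any routing has relative load at least $W/N$ at $o$ and at least $w(s,o)$ at $s$. Second, pigeonhole needs more sources than there are possible $k$-sets; since $\binom Nk\ge 2^k$ for $k\le N/2$, this forces $k=O(\log n)$ in that range. So we need a graph in which even $n^c$ paths are a negligible part of the useful ones, and we need something other than pigeonhole to produce the demand.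

## 2. The polynomial-path question and its answer

**Directed case.** For a directed graph, capacities sit on the edges, $s$-$t$ paths respect orientations, and congestion is the maximum over edges of flow divided by capacity. In both settings a demand is *routable* if $w(s,t)>0$ only when $t$ is reachable from $s$. For routable $w\ne0$ we have $0<\mathrm{OPT}(w)<\infty$, and the competitive ratio is the supremum over all such $w$.

**Precise question.** For a class of graphs, ask whether there are constants $c,C,k>0$, independent of the graph, of $n$ and of the capacities, such that every graph of the class with $n\ge2$ vertices has a scheme with $|\Pi(s,t)|\le n^c$ for all $s,t$ and competitive ratio at most $C\log^kn$. The problem, from "Semi-oblivious Routing: Lower Bounds" (https://www.cs.cornell.edu/~rdk/papers/semiobliv.pdf), asks this for directed graphs and for node-capacitated undirected graphs.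

Two facts are known. Every edge-capacitated undirected graph has a scheme with polynomially many paths and ratio $O(\log^2n\log\log n)$ for edge congestion; this follows from oblivious routing. On the other hand, there are node-capacitated undirected graphs $G_n$, for infinitely many $n$, such that for every constant $a>0$ there is $b>0$ for which every scheme on $G_n$ with $|\Pi(s,t)|\le a\,n^{1/5}$ for all $s,t$ has ratio at least $b\,n^{1/10}$; the same lower bound holds for a family of directed graphs. So the open range in the question is between $n^{1/5}$ paths and arbitrary polynomials. **Both answers are no.** All logarithms below are natural. The full statements are as follows.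

**Theorem 1.** Let $\ell\ge 24$ and $\kappa,D\ge1$ be integers, $r=\kappa\ell$, $d=\kappa\ell^2$. There is an undirected node-capacitated graph $G=G_{\ell,\kappa,D}$ with
$$\ln n\le \ln 6+D\kappa\ell\ln(2e\ell)+\kappa\ell^2\ln(2\ell+1)\tag{1}$$
such that every semi-oblivious scheme with $|\Pi(s,t)|\le \frac12\exp(\kappa\ell^2D/1152)$ for all $s,t$ has competitive ratio at least
$$\frac{e^{\kappa/288}}{2D(\kappa\ell^2+2)}.$$
The bad demands are 0/1 demands with one common sink.

**Theorem 2 (directed).** The same holds for a directed acyclic edge-capacitated graph with $2n$ vertices, $n$ as in Theorem 1.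

**Corollary 3.** For every $c\ge1$ there is $\delta=\delta(c)=\Omega\big(1/(c^2\log^3(2c))\big)>0$ such that for infinitely many $n$ there is an $n$-vertex undirected node-capacitated graph on which every scheme with $|\Pi(s,t)|\le n^c$ has ratio at least $n^\delta$. For every $c$ there are likewise infinitely many directed acyclic graphs with this property, for some $\delta'(c)>0$. Hence no constants $c,C,k$ as in the question exist, for either class.

**Corollary 4 (superpolynomially many paths).** For every $\beta\in(0,\frac12)$ there are infinitely many $n$ and $n$-vertex node-capacitated graphs on which every scheme with $|\Pi(s,t)|\le n^{(\ln n)^\beta/(\ln\ln n)^2}$ has ratio at least $\exp\big(\frac1{576}(\frac{\ln n}{5\ln\ln n})^{1-2\beta}\big)$.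

**Theorem 5 (unit capacities).** Theorem 1 holds with all vertex capacities equal to $1$, where the size bound is now $\ln n\le5\kappa\ell^2\ln\ell$ when $D=\ell$, and where the demands are no longer 0/1 and no longer single-sink. Theorem 2 correspondingly holds with all edge capacities equal to $1$. So the answers remain no for unit capacities.

The one tool we quote is Hoeffding's inequality (W. Hoeffding, JASA 58 (1963)). If $Y_1,\dots,Y_m$ are independent with $Y_y\in[\alpha_y,\beta_y]$ and $S=\sum_yY_y$, then $P(S-ES\ge t)$ and $P(S-ES\le-t)$ are both at most $\exp\big(-2t^2/\sum_y(\beta_y-\alpha_y)^2\big)$ for $t>0$.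

## 3. Random demands and a small set that every path must meet

This section replaces pigeonhole. We choose the demand at random and look for a small random set $H$ of vertices that a path fixed in advance can hardly avoid. "Resource" below means a vertex in the node-capacitated case and an edge in the directed case.

**Counting lemma.** Let $\mathcal P$ be a finite set of pairs $(s,t)$ with $t$ reachable from $s$. Let a random subset of $\mathcal P$ be called active, and let $H$ be a random set of resources. Let $m\ge1$ be an integer and $\theta,\varepsilon,\eta>0$. Assume that always exactly $m$ pairs are active, that the demand with value $\theta$ on active pairs and $0$ elsewhere always has $\mathrm{OPT}\le 1$, that always $\mathrm{cap}(H)\le\varepsilon\theta m$, and that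
$$P\big(p\text{ avoids }H\ \big|\ (s,t)\text{ active}\big)\le\eta$$
for every $(s,t)\in\mathcal P$ that is active with positive probability and every fixed $s$-$t$ path $p$. Then every scheme with $|\Pi(s,t)|\le\frac1{2\eta}$ for all $(s,t)\in\mathcal P$ has competitive ratio at least $\frac1{2\varepsilon}$.

*Proof.* Call an active pair bad if every path of $\Pi(s,t)$ meets $H$. The set $\Pi(s,t)$ is fixed before the random choice, so by the union bound a pair is bad with conditional probability at least $1-|\Pi(s,t)|\eta\ge\frac12$ given that it is active. Hence
$$E[\#\text{bad pairs}]\ge\tfrac12\sum_{(s,t)\in\mathcal P}P\big((s,t)\text{ active}\big)=\tfrac m2 .$$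
Fix an outcome with at least $m/2$ bad pairs, and consider any flow of the scheme for the resulting demand. Each bad pair sends its $\theta$ units along paths that meet $H$, so the loads of the resources in $H$ add up to at least $\theta m/2$. If the congestion is $\lambda$, this sum is at most $\lambda\,\mathrm{cap}(H)\le\lambda\varepsilon\theta m$. So $\lambda\ge\frac1{2\varepsilon}$, while $\mathrm{OPT}\le1$. $\square$

We therefore need $\eta\le\frac12n^{-c}$. A fixed path must be spoiled except with probability smaller than any prescribed power of $1/n$, even though the number of sources is at most $n$ and each source "knows" when it is active.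

## 4. Sources that know a fraction $1/\ell$ of a hidden sign vector

The demand will encode a hidden vector $\xi\in\{\pm1\}^d$. A source carries a label that specifies a few coordinates of $\xi$, and it is active when these are correct. The optimum knows all of $\xi$. A path fixed in advance knows only the label. We want every good path to guess about $d$ bits of $\xi$.

Throughout, $\ell\ge24$, $\kappa\ge1$, $r=\kappa\ell$, $d=\kappa\ell^2$, so $d=r\ell$ and $d/\ell^2=\kappa$.

**Gadget notation.** Let $J=\{-\ell,\dots,\ell\}$, $X=J^d$ and $Q=|X|=(2\ell+1)^d$. Let $V$ be the set of *labels* $a=(A,b)$ with $A\subset[d]$, $|A|=r$, $b\in\{\pm1\}^A$. With $\Gamma=\binom dr$,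
$$|V|=2^r\Gamma\le2^r\Big(\frac{ed}r\Big)^r=(2e\ell)^r.$$
For $\xi\in\{\pm1\}^d$ let $U_\xi=\{(A,\xi|_A):|A|=r\}$ be the set of labels that agree with $\xi$, so $|U_\xi|=\Gamma$. For $a=(A,b)$ let
$$\pi_a(z)=\frac1Q\prod_{y\in A}\Big(1+\frac{b_yz_y}{\ell}\Big),\qquad z\in X.$$
Since $|z_y|\le\ell$ and $\sum_{j\in J}j=0$, this is a product probability measure on $X$. Its coordinates are independent; coordinate $y$ takes the value $j$ with probability $\frac{1+b_yj/\ell}{2\ell+1}$ if $y\in A$, and is uniform on $J$ if $y\notin A$.

**Example.** The definitions make sense for small $\ell$ too. With $\kappa=1$, $\ell=2$ we get $d=4$, $r=2$, $Q=625$, $\Gamma=6$ and $|V|=24$. If $\xi=(+,+,-,+)$, one of the six labels in $U_\xi$ is $A=\{1,3\}$, $b=(+,-)$, and $\pi_a(z)=\frac1{625}(1+\frac{z_1}2)(1-\frac{z_3}2)$. It vanishes exactly when $z_1=-2$ or $z_3=2$.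

The gadget works as follows. Flow from the source labeled $a$ first enters a *private* vertex $(a,z)$, whose capacity is proportional to $\pi_a(z)$. It then steps to a *shared* vertex $x\in X$ with $\|z-x\|_\infty\le1$. All shared vertices have the same capacity and are used by all sources.

The quantity to watch is $\langle\cdot,\xi\rangle$. For $a\in U_\xi$, a typical $z\sim\pi_a$ has $\langle z,\xi\rangle$ near $r(\ell+1)/3\approx d/3$, and this excess comes entirely from the $r$ coordinates of $A$, each of mean $(\ell+1)/3$. A typical shared vertex has $\langle x,\xi\rangle$ near $0$. So one step must lower $\langle\cdot,\xi\rangle$ by a constant times $d$. A step changes each coordinate by at most $1$, so the coordinates in $A$ supply at most $r=d/\ell$. The rest must come from moving against $\xi$ on coordinates outside $A$, whose signs the label does not reveal, and a path fixed in advance does this with probability $e^{-\Omega(d)}$.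

The optimum can nevertheless do it. On average over the labels in $U_\xi$, each coordinate belongs to $A$ with probability $1/\ell$, so the averaged bias per coordinate is only $\xi_yz_y/\ell^2$, and a random unit step against $\xi$ removes it. We prove this first.

## 5. Unit steps that make the averaged measure uniform

**Lemma A (transport).** For each $\xi\in\{\pm1\}^d$ there is a stochastic kernel $K_\xi$ on $X$ with $K_\xi(z,x)=0$ unless $\|z-x\|_\infty\le1$, and
$$\sum_{a\in U_\xi}(\pi_aK_\xi)(x)\le\frac{(d+1)\Gamma}Q\qquad\text{for all }x\in X.$$

Here a stochastic kernel gives, for each $z$, a probability distribution $K_\xi(z,\cdot)$, and $(\pi K)(x)=\sum_z\pi(z)K(z,x)$ is the law after one random step.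

**Step 1: one coordinate.** The aim is to flatten a slightly tilted measure on $J$ by unit moves. For $\epsilon\in\{\pm1\}$ let $m_\epsilon(j)=\frac{1+\epsilon j/\ell^2}{2\ell+1}$, a probability measure on $J$ with all values positive. We construct a kernel $k_\epsilon$ with $k_\epsilon(j,j')=0$ unless $j'\in\{j,j-\epsilon\}$ that maps $m_\epsilon$ to the uniform measure. Since $m_{-1}(j)=m_1(-j)$, we can put $k_{-1}(j,j')=k_1(-j,-j')$, so it suffices to treat $\epsilon=1$.

The mass that must cross from $j$ down to $j-1$ is the excess of $m_1$ on $\{j,\dots,\ell\}$:
$$F_j=\sum_{i=j}^\ell\Big(m_1(i)-\frac1{2\ell+1}\Big)=\frac1{\ell^2(2\ell+1)}\sum_{i=j}^\ell i=\frac{(\ell+j)(\ell+1-j)}{2\ell^2(2\ell+1)}\ge0,$$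
with $F_{-\ell}=F_{\ell+1}=0$. From $j$ move to $j-1$ with probability
$$q_j=\frac{F_j}{m_1(j)}=\frac{(\ell+j)(\ell+1-j)}{2(\ell^2+j)}\le\frac{(\ell+\frac12)^2}{2(\ell^2-\ell)}\le1,$$
and stay at $j$ otherwise. The first inequality bounds a product of two numbers with sum $2\ell+1$ and uses $j\ge-\ell$. The second says $\ell^2-3\ell-\frac14\ge0$, which holds for $\ell\ge4$. Since $q_{-\ell}=0$, we never leave $J$. The new mass at $j$ is
$$m_1(j)-F_j+F_{j+1}=m_1(j)-\Big(m_1(j)-\frac1{2\ell+1}\Big)=\frac1{2\ell+1}.$$

As a check by hand, take $\ell=2$. On $-2,\dots,2$ the measure $m_1$ is $(.10,.15,.20,.25,.30)$, and $F_{-1},F_0,F_1,F_2=.10,.15,.15,.10$. Each $F_j\le m_1(j)$, so the moves are possible here too, and they give $.2$ everywhere; for instance, at $0$ the mass is $.20-.15+.15$.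

**Step 2: random sets of random size.** The aim is to see $\prod_ym_{\xi_y}$ as an average of measures $\pi_a$. Let $\mathbf A\subset[d]$ contain each $y$ independently with probability $1/\ell$, and define $\pi_{(A,\xi|_A)}$ by the same formula for sets $A$ of any size. By independence,
$$E\,\pi_{(\mathbf A,\xi|_{\mathbf A})}(z)=\prod_{y}\frac{1+\frac1\ell\cdot\frac{\xi_yz_y}\ell}{2\ell+1}=\prod_ym_{\xi_y}(z_y).$$
Let $K_\xi(z,x)=\prod_yk_{\xi_y}(z_y,x_y)$. It moves each coordinate by at most $1$. By linearity and Step 1,
$$E(\pi_{(\mathbf A,\xi|_{\mathbf A})}K_\xi)(x)=\prod_y\sum_{j\in J}m_{\xi_y}(j)\,k_{\xi_y}(j,x_y)=\frac1Q.$$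

**Step 3: sets of size exactly $r$.** The aim is to pass from random size to size $r$ at a cost of $d+1$. The variable $|\mathbf A|$ is binomial with $d$ trials and success probability $p=1/\ell$, with integer mean $d/\ell=r$. The ratio
$$\frac{P(|\mathbf A|=k+1)}{P(|\mathbf A|=k)}=\frac{(d-k)p}{(k+1)(1-p)}$$
is at least $1$ exactly when $k+1\le(d+1)p=r+p$. Since $0<p<1$, this means $k+1\le r$, so $r$ is a mode. As there are $d+1$ possible values, $P(|\mathbf A|=r)\ge\frac1{d+1}$. Given $|\mathbf A|=r$, the label $(\mathbf A,\xi|_{\mathbf A})$ is uniform on $U_\xi$. Dropping all other sizes, whose contribution is nonnegative, from Step 2 gives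
$$\frac1{d+1}\cdot\frac1\Gamma\sum_{a\in U_\xi}(\pi_aK_\xi)(x)\le\frac1Q.\qquad\square$$

## 6. Three tail bounds

The next lemma makes the heuristic of Section 4 quantitative, with thresholds $d/6$ on the private side and $d/12$ on the shared side.

**Lemma B.**

1. If $a\in U_\xi$, then $\pi_a\{z:\langle z,\xi\rangle<d/6\}\le e^{-\kappa/72}$.
2. For $x$ uniform in $X$, $P(\langle x,\xi\rangle\ge d/12)\le e^{-\kappa/288}$.
3. Fix $a=(A,b)\in V$ and $z,x\in X$ with $\|z-x\|_\infty\le1$. If $\xi$ is uniform conditioned on $\xi|_A=b$, then $P\big(\langle z,\xi\rangle\ge d/6\text{ and }\langle x,\xi\rangle<d/12\big)\le e^{-d/1152}$.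

*Proof of 1.* Under $\pi_a$ the variables $\xi_yz_y\in[-\ell,\ell]$ are independent. For $y\notin A$ the mean is $0$. For $y\in A$ we have $b_y=\xi_y$, and the mean is
$$\frac1{2\ell+1}\sum_{j\in J}j\Big(1+\frac j\ell\Big)=\frac1{\ell(2\ell+1)}\cdot2\cdot\frac{\ell(\ell+1)(2\ell+1)}6=\frac{\ell+1}3.$$
So $E\langle z,\xi\rangle=r(\ell+1)/3\ge d/3$, and the event is a downward deviation of at least $d/6$. Each range has length $2\ell$, so Hoeffding gives $\exp\big(-\frac{2(d/6)^2}{4d\ell^2}\big)=\exp\big(-\frac d{72\ell^2}\big)=e^{-\kappa/72}$.

*Proof of 2.* Now the $\xi_yx_y$ are independent, of mean $0$, with values in $[-\ell,\ell]$. Hoeffding gives $\exp\big(-\frac{2(d/12)^2}{4d\ell^2}\big)=e^{-\kappa/288}$.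

*Proof of 3.* On the event, $\langle z-x,\xi\rangle>d/6-d/12=d/12$. The coordinates in $A$ contribute at most $r=d/\ell\le d/24$, because $\ell\ge24$. So $\sum_{y\notin A}(z-x)_y\xi_y>d/24$. Here $z-x$ is fixed and the signs $\xi_y$, $y\notin A$, are independent and uniform. This is a sum of at most $d$ independent centered terms with values in $[-1,1]$, so the probability is at most $\exp\big(-\frac{2(d/24)^2}{4d}\big)=e^{-d/1152}$. $\square$

The small quantity in parts 1 and 2 is governed by $\kappa=d/\ell^2$, and in part 3 by $d$. The first will decide the congestion, the second the number of paths.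

## 7. One gadget is too small; a tree of gadgets

Suppose we use one gadget: sources labeled by $V$, private vertices, shared vertices and a sink. A fixed path survives with probability at most $e^{-d/1152}$. But the gadget alone has $Q=(2\ell+1)^d$ shared vertices, so $\ln n\ge d\ln(2\ell+1)$, and the bound on the number of paths is a small power of $n$. This is a genuine limit of the single gadget. A source has at most $3^dQ\le Q^2\le n^2$ paths of the form source, private, shared, sink, so a scheme with $n^2$ paths can list them all, and we shall see in Lemma C that these suffice to serve our demands with congestion $1$.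

So the flow should cross several gadgets in succession, with an independent hidden vector at each crossing. If $D$ crossings are forced, a fixed path survives with probability at most $e^{-dD/1152}$. What does this cost in vertices? The place where the flow of one gadget is collected must be a source of the next gadget and carry a label there. So we arrange gadgets in a tree of depth $D$ with branching $|V|$. The number of nodes is about $|V|^D$, and each node pays a factor of about $Q$ for its gadget once:
$$\ln n\approx D\ln|V|+\ln Q\le D\cdot\frac d\ell\ln(2e\ell)+d\ln(2\ell+1).$$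

Here it matters that labels reveal only $r=d/\ell$ signs. The tree has $|V|^D\ge2^{rD}$ leaves, so in any such construction $\frac{dD/1152}{\ln n}\le\frac{d}{1152\,r\ln2}$, which stays bounded if $r$ is a constant fraction of $d$. With $r=d/\ell$ and $D=\ell$, the exponent $d\ell/1152$ competes with $O(d\ln\ell)$. The quotient is of order $\ell/\ln\ell$ and can be made larger than any $c$.

**The graph $G_{\ell,\kappa,D}$.** Let $\mathcal T$ be the rooted tree whose root $o$ has level $D$ and in which every node $P$ of level $i\ge1$ has $|V|$ children $Pa$, $a\in V$, of level $i-1$. Leaves have level $0$; the other nodes are internal. The vertices of $G$ are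

* every tree node $P$ of level $i$, with capacity $\Gamma^i$;
* for every internal $P$ of level $i$ and every $x\in X$, a *shared* vertex $(P,x)$ with capacity $(d+1)\Gamma^i/Q$;
* for every internal $P$ of level $i$, $a\in V$ and $z\in X$ with $\pi_a(z)>0$, a *private* vertex $(P,a,z)$ with capacity $\Gamma^{i-1}\pi_a(z)$.

The edges are $Pa-(P,a,z)$; $(P,a,z)-(P,x)$ whenever $\|z-x\|_\infty\le1$; and $(P,x)-P$.

**Size.** Since $|V|\ge2$, the tree has $\sum_{i=0}^D|V|^i\le2|V|^D$ nodes. There are at most $Q$ shared vertices per internal node, and at most $Q$ private vertices per non-root node $Pa$. Hence $n\le2|V|^D(1+2Q)\le6|V|^DQ$. With $|V|\le(2e\ell)^{\kappa\ell}$ and $Q=(2\ell+1)^{\kappa\ell^2}$, this is (1).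

**Random demand.** Choose $\xi_P\in\{\pm1\}^d$ for each internal node $P$, and write $\xi=(\xi_P)_P$. The root is active. A child $Pa$ is active if and only if $P$ is active and $a\in U_{\xi_P}$. An active internal node has exactly $\Gamma$ active children, so there are exactly $\Gamma^{D-i}$ active nodes of level $i$, and an active node of level $i$ has exactly $\Gamma^i$ active leaves in its subtree. Let $w_\xi(s,o)=1$ for every active leaf $s$, and let $w_\xi=0$ otherwise.

## 8. The optimum is at most one

**Lemma C.** For every $\xi$, $\mathrm{OPT}(w_\xi)\le1$.

*Proof.* We route each active leaf's unit along a random upward path; the amount on a path is its probability. At an active node $Pa\neq o$ choose $z\sim\pi_a$ and then $x\sim K_{\xi_P}(z,\cdot)$, independently of earlier steps, and traverse $(P,a,z),(P,x),P$. These vertices and edges exist, since $\pi_a(z)>0$ and $\|z-x\|_\infty\le1$. The node $P$ is again active, so we continue up to $o$. We check the loads, with $P$ of level $i$.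

* An active tree node of level $i$ carries the units of its $\Gamma^i$ active leaves, which equals its capacity. This includes the leaves and $o$, so endpoints are accounted for.
* For $Pa$ active, $(P,a,z)$ is used by the $\Gamma^{i-1}$ active leaves below $Pa$, each with probability $\pi_a(z)$. Its load is $\Gamma^{i-1}\pi_a(z)$, its capacity.
* For $P$ active, $(P,x)$ carries $\Gamma^{i-1}\sum_{a\in U_{\xi_P}}(\pi_aK_{\xi_P})(x)\le\Gamma^{i-1}\cdot(d+1)\Gamma/Q$ by Lemma A, which is its capacity.

All other vertices carry nothing. $\square$

## 9. Every path crosses every level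

Paths in an undirected graph may wander down and up again, through inactive parts of the tree. The next lemma says that this does not help. We state it for walks, which will be useful in Section 13.

**Lemma D (forced exits).** Let $s=P_0,P_1,\dots,P_D=o$ be the ancestors of a leaf $s$, with $P_{i-1}=P_ia_i$. For each $i\in\{1,\dots,D\}$, every walk in $G$ from $s$ to $o$ contains two consecutive vertices $(P_i,a_i,z_i),(P_i,x_i)$ with $\|z_i-x_i\|_\infty\le1$.

*Proof.* We find a set around $s$ that can be left only by such an edge. Let $S_i$ consist of all tree nodes in the subtree of $P_{i-1}$ (including $P_{i-1}$), all shared and private vertices $(P',x),(P',a,z)$ of internal nodes $P'$ of that subtree, and all private vertices $(P_i,a_i,z)$. We list the neighbors.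

* A tree node $P'\ne P_{i-1}$ of the subtree is adjacent only to its own shared vertices and to the private vertices that join it to its parent, which lies in the subtree. All of these are in $S_i$.
* $P_{i-1}$ is adjacent only to its own shared vertices and to the vertices $(P_i,a_i,z)$. All of these are in $S_i$.
* For an internal $P'$ of the subtree, $(P',x)$ is adjacent to $P'$ and to private vertices of $P'$, while $(P',a,z)$ is adjacent to the child $P'a$ and to shared vertices of $P'$. All of these are in $S_i$.
* $(P_i,a_i,z)$ is adjacent to $P_{i-1}\in S_i$ and to vertices $(P_i,x)\notin S_i$ with $\|z-x\|_\infty\le1$.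

So every edge leaving $S_i$ has the form $(P_i,a_i,z)-(P_i,x)$. Since $s\in S_i$ and $o\notin S_i$, take the edge along which the walk first leaves $S_i$. $\square$

## 10. Hot vertices and the proof of Theorem 1

**Step 1: a set of small capacity.** We collect the vertices that are atypical for $\xi$. Given $\xi$, let $H_\xi$ consist, for all active internal $P$, of

* the shared vertices $(P,x)$ with $\langle x,\xi_P\rangle\ge d/12$, and
* the private vertices $(P,a,z)$ with $a\in U_{\xi_P}$ and $\langle z,\xi_P\rangle<d/6$.

Let $P$ be active of level $i$. By Lemma B(2), at most $Qe^{-\kappa/288}$ of its shared vertices are hot, each of capacity $(d+1)\Gamma^i/Q$. By Lemma B(1), for each of the $\Gamma$ labels $a\in U_{\xi_P}$ the hot private vertices have total capacity at most $\Gamma^{i-1}e^{-\kappa/72}$. Together $P$ contributes at most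
$$(d+1)\Gamma^ie^{-\kappa/288}+\Gamma\cdot\Gamma^{i-1}e^{-\kappa/72}\le(d+2)\Gamma^ie^{-\kappa/288}.$$
There are $\Gamma^{D-i}$ active nodes of level $i$, for $i=1,\dots,D$, so
$$\mathrm{cap}(H_\xi)\le D(d+2)\,\Gamma^De^{-\kappa/288}.\tag{2}$$

**Step 2: a fixed path almost never avoids it.** Let all $\xi_P$ be independent and uniform. Fix a leaf $s$ and an $s$-$o$ path, or more generally a walk, $p$. Choose $(z_i,x_i)$, $i=1,\dots,D$, by Lemma D; they depend on $p$ only, not on $\xi$. Write $a_i=(A_i,b_i)$ for the labels on the branch of $s$. The event "$s$ is active" is $\bigcap_i\{\xi_{P_i}|_{A_i}=b_i\}$, which has positive probability. Conditioned on it, $\xi_{P_1},\dots,\xi_{P_D}$ are independent, and each is uniform subject to $\xi_{P_i}|_{A_i}=b_i$.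

Suppose $s$ is active and $p$ avoids $H_\xi$. All $P_i$ are active and $a_i\in U_{\xi_{P_i}}$. Since $(P_i,a_i,z_i)$ is not hot, $\langle z_i,\xi_{P_i}\rangle\ge d/6$. Since $(P_i,x_i)$ is not hot, $\langle x_i,\xi_{P_i}\rangle<d/12$. By Lemma B(3) and conditional independence over $i$,
$$P(p\text{ avoids }H_\xi\mid s\text{ active})\le e^{-dD/1152}.\tag{3}$$

**Step 3: conclusion.** Apply the counting lemma with $\mathcal P$ the set of pairs $(s,o)$, $s$ a leaf, where $(s,o)$ is active when $s$ is. Take $m=\Gamma^D$, $\theta=1$, $H=H_\xi$, $\varepsilon=D(d+2)e^{-\kappa/288}$ and $\eta=e^{-dD/1152}$. The hypotheses are the count of active leaves, Lemma C, (2) and (3). So every scheme with at most $\frac12e^{dD/1152}=\frac12\exp(\kappa\ell^2D/1152)$ paths per pair has ratio at least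
$$\frac1{2\varepsilon}=\frac{e^{\kappa/288}}{2D(\kappa\ell^2+2)}.$$
The demands $w_\xi$ are 0/1 with common sink $o$. This proves Theorem 1. $\blacksquare$

## 11. Splitting vertices: the proof of Theorem 2

**Construction.** Vertex capacities become edge capacities by splitting. Replace each vertex $v$ of $G$, of capacity $c(v)$, by an arc $v^-\to v^+$ of capacity $c(v)$. Orient every edge of $G$ upward (child node $\to$ private $\to$ shared $\to$ parent node), and for each oriented edge $u\to v$ add an arc $u^+\to v^-$ of capacity $c(u)$. The result has $2n$ vertices. It is acyclic because every arc goes from $v^-$ to $v^+$ or strictly upward. Directed paths from $s^-$ to $o^+$ correspond exactly to upward $s$-$o$ paths of $G$. For each leaf $s$ there is one: from $Pa$ take any $z$ with $\pi_a(z)>0$, then $x=z$, then $P$, and repeat. The demand is $w_\xi(s^-,o^+)=1$ for active leaves $s$.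

**Optimum.** The flow of Lemma C uses only upward paths. It loads $v^-\to v^+$ by the load of $v$, at most $c(v)$, and $u^+\to v^-$ by at most the load of $u$, at most $c(u)$. So $\mathrm{OPT}\le1$.

**Lower bound.** Let the resource set be $H'=\{v^-\to v^+:v\in H_\xi\}$. Its capacity is $\mathrm{cap}(H_\xi)$, so (2) applies. A directed path from $s^-$ to $o^+$ avoids $H'$ exactly when its projection to $G$, an $s$-$o$ path, avoids $H_\xi$. So (3) applies. The counting lemma, with the parameters of Section 10, gives the same ratio for the same number of paths, with 0/1 demands and the single sink $o^+$. $\blacksquare$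

## 12. Choosing $D=\ell$: the two corollaries

For $\ell\ge24$ we have $2e\ell\le\ell^2$ and $2\ell+1\le\ell^2$. With $D=\ell$, (1) therefore gives
$$\ln n\le\ln6+4\kappa\ell^2\ln\ell\le5\kappa\ell^2\ln\ell.\tag{4}$$

### Polynomially many paths

**Choice of $\ell$.** Let $c\ge1$, and let $\ell\ge24$ be the least integer with $\ell/\ln\ell\ge6000c$. We first check that $\ell=O(c\log(2c))$. Put $B=2\cdot10^5$ and $y=Bc\ln(2c)$. Since $\ln c$ and $\ln\ln(2c)$ are at most $\ln(2c)$, we have $\ln y\le\ln B+2\ln(2c)\le\big(\frac{\ln B}{\ln2}+2\big)\ln(2c)\le20\ln(2c)$, so $y/\ln y\ge\frac B{20}c\ge6000c$. The function $u/\ln u$ increases for $u\ge e$, and $y\ge24$, so $\lceil y\rceil$ also qualifies and $\ell\le y+1$.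

**Number of paths.** Put $D=\ell$. For every $\kappa\ge1$,
$$\frac{\kappa\ell^3}{1152}\ge\frac{6000}{1152}\,c\,\kappa\ell^2\ln\ell\ge5c\,\kappa\ell^2\ln\ell+\ln2\ge c\ln n+\ln2,$$
where the middle inequality holds because $\frac{6000}{1152}>5.2$ and $0.2\cdot\ell^2\ln\ell>\ln 2$, and the last is (4). So $n^c\le\frac12\exp(\kappa\ell^2D/1152)$, and Theorem 1 applies to schemes with at most $n^c$ paths.

**Ratio.** Let $\kappa\to\infty$ with $\ell$ fixed. Then $n\ge Q=(2\ell+1)^{\kappa\ell^2}\to\infty$. For $\kappa$ large (depending on $\ell$), $e^{\kappa/576}\ge2\ell(\kappa\ell^2+2)$, so the ratio is at least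
$$\frac{e^{\kappa/288}}{2\ell(\kappa\ell^2+2)}\ge e^{\kappa/576}\ge n^{1/(2880\,\ell^2\ln\ell)},$$
the last step because (4) gives $\frac{\ln n}{2880\ell^2\ln\ell}\le\frac{5\kappa}{2880}=\frac\kappa{576}$. So we may take $\delta(c)=\frac1{2880\ell^2\ln\ell}$. As $\ell=O(c\log(2c))$ and $\ln\ell=O(\log(2c))$, this is $\Omega(1/(c^2\log^3(2c)))$.

**Directed graphs and the answer.** The directed graph has $2n$ vertices, and $(2n)^c\le n^{2c}$ since $n\ge2$. Choose $\ell$ for $2c$ instead of $c$. Then Theorem 2 applies to schemes with at most $(2n)^c$ paths and, for large $\kappa$, gives ratio at least $n^{\delta(2c)}\ge(2n)^{\delta(2c)/2}$, since $2n\le n^2$. So $\delta'(c)=\delta(2c)/2$ works for $c\ge1$; for $c<1$ use $\delta'(1)$, as the condition on the paths is then more restrictive.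

Finally, suppose constants $c,C,k$ as in the question existed for one of the classes. We may enlarge $c$, so let $c\ge1$. Our graphs, with number of vertices tending to infinity, force a ratio that is a fixed positive power of the number of vertices, which eventually exceeds $C\log^k$ of it. This is a contradiction, and Corollary 3 is proved. $\blacksquare$

### Superpolynomially many paths

Let $\beta\in(0,\frac12)$. Now $\kappa$ grows with $\ell$: let $t=\frac1\beta-2>0$, $\kappa=\lceil\ell^t\rceil$, $D=\ell\to\infty$.

**Relating $\ell$ to $n$.** Since $\kappa\le2\ell^t$, (4) gives $\ln n\le10\,\ell^{t+2}\ln\ell=10\,\ell^{1/\beta}\ln\ell$. Also $\ln n\ge\ln Q\ge\kappa\ell^2\ge\ell^2$, so $\ln\ell\le\frac12\ln\ln n$. Together $\ln n\le5\,\ell^{1/\beta}\ln\ln n$, that is,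
$$\ell\ge\Big(\frac{\ln n}{5\ln\ln n}\Big)^\beta.\tag{5}$$

**Number of paths.** By (4), $\kappa\ell^2\ge\frac{\ln n}{5\ln\ell}$, so
$$\frac{\kappa\ell^3}{1152}\ge\frac{\ell}{5760\ln\ell}\ln n\ge\frac{\ell}{2880\ln\ln n}\ln n.$$
So Theorem 1 allows at least $\frac12n^{e_1}$ paths, where by (5)
$$e_1=\frac\ell{2880\ln\ln n}\ge\frac{(\ln n)^\beta}{2880\cdot5^\beta(\ln\ln n)^{1+\beta}}.$$
Let $e_2=\frac{(\ln n)^\beta}{(\ln\ln n)^2}$. Then $e_1/e_2\ge\frac{(\ln\ln n)^{1-\beta}}{2880\cdot5^\beta}\to\infty$ and $e_2\to\infty$. For large $n$ we have $e_1\ge2e_2$ and $n^{e_2}\ge2$, so $\frac12n^{e_1}\ge n^{e_2}$.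

**Ratio.** As $\ell\le\kappa^{1/t}$, the quantity $2\ell(\kappa\ell^2+2)$ is at most $2\kappa^{1/t}(\kappa^{1+2/t}+2)$, which is below $e^{\kappa/576}$ for large $\kappa$, hence for large $\ell$. The ratio is then at least $e^{\kappa/576}\ge e^{\ell^t/576}$. By (5) and $t\beta=1-2\beta$, $\ell^t\ge\big(\frac{\ln n}{5\ln\ln n}\big)^{1-2\beta}$. This proves Corollary 4. $\blacksquare$

## 13. Unit capacities: replacing vertices by twins

In $G$ the capacities vary a great deal. To prove Theorem 5 we make them integers and replace a vertex of capacity $k$ by $k$ copies of capacity $1$.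

**Step 1: integral capacities.** Multiply all capacities of $G$ by $M=\ell^rQ$. They become positive integers $c^*(v)$:

* $\Gamma^iM$ for tree nodes of level $i$;
* $(d+1)\Gamma^i\ell^r$ for shared vertices of nodes of level $i$;
* $\Gamma^{i-1}\prod_{y\in A}(\ell+b_yz_y)$ for private vertices $(P,a,z)$ with $a=(A,b)$ and $P$ of level $i$; this is positive, since private vertices exist only when $\pi_a(z)>0$.

Let $G^*$ arise from $G$ by replacing each $v$ by $c^*(v)$ pairwise nonadjacent twins of capacity $1$ and joining all twins of adjacent vertices.

**Step 2: size.** There are $|V|^{D-i}$ nodes of level $i$. Using $\Gamma\le|V|$: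

* tree nodes have at most $\sum_{i=0}^D|V|^{D-i}\Gamma^iM\le(D+1)|V|^DM$ twins;
* shared vertices have $\sum_{i=1}^D|V|^{D-i}\cdot Q\cdot(d+1)\Gamma^i\ell^r\le D(d+1)|V|^DM$ twins;
* private vertices have $\sum_{i=1}^D|V|^{D-i}\cdot|V|\cdot\Gamma^{i-1}M\le D|V|^DM$ twins, because $\sum_z\pi_a(z)=1$.

So $G^*$ has at most $|V|^DM\,[(D+1)+D(d+1)+D]\le(D+1)(d+3)|V|^DM$ vertices. For $D=\ell$ we use $\ln|V|^\ell\le2\kappa\ell^2\ln\ell$, $\ln M\le\kappa\ell\ln\ell+2\kappa\ell^2\ln\ell$ and $(\ell+1)(\kappa\ell^2+3)\le4\kappa\ell^3$. The logarithm of the number of vertices is at most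
$$4\kappa\ell^2\ln\ell+\kappa\ell\ln\ell+\ln(4\kappa\ell^3)\le5\kappa\ell^2\ln\ell.$$
The last inequality holds because $\ln(4\kappa\ell^3)\le\kappa+4\ln\ell\le5\kappa\ln\ell$, while $\kappa\ell^2\ln\ell-\kappa\ell\ln\ell=\kappa\ell(\ell-1)\ln\ell\ge552\,\kappa\ln\ell$.

**Step 3: demand and optimum.** Choose $\xi$ as before. A leaf has $M$ twins, so the active leaves have $\Gamma^DM$ twins together; the root $o$ also has $\Gamma^DM$ twins. For every twin $s$ of an active leaf and every twin $t$ of $o$ let $w(s,t)=\frac1{\Gamma^DM}$. To route it, for the pair $(s,t)$ take the random path of Lemma C for the leaf of $s$, with endpoints $s$ and $t$, and replace each interior vertex by a uniformly random twin of it. Every $s$ sends a total of $1$, and every $t$ receives a total of $1$; twins of leaves and of $o$ are never interior. Each leaf now sends $M$ units instead of one, so a twin of an interior vertex $v$ carries $M/c^*(v)$ times the load of $v$ in Lemma C. That is the load of $v$ divided by its original capacity, hence at most $1$. So $\mathrm{OPT}\le1$.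

**Step 4: lower bound.** Let $H^*_\xi$ be the set of twins of vertices of $H_\xi$. By (2),
$$|H^*_\xi|=M\,\mathrm{cap}(H_\xi)\le M\,D(d+2)\Gamma^De^{-\kappa/288}.$$
A path in $G^*$ from a twin of a leaf to a twin of $o$ projects to a walk in $G$ from that leaf to $o$, and it avoids $H^*_\xi$ exactly when the walk avoids $H_\xi$. Lemma D and Step 2 of Section 10 cover walks, so (3) holds for every fixed path of $G^*$. Apply the counting lemma to all pairs $(s,t)$ with $s$ a twin of a leaf and $t$ a twin of $o$, active when the leaf is. Here $m=(\Gamma^DM)^2$ and $\theta=\frac1{\Gamma^DM}$, so $\theta m=\Gamma^DM$, and again $\varepsilon=D(d+2)e^{-\kappa/288}$ and $\eta=e^{-dD/1152}$. Every scheme on $G^*$ with at most $\frac12e^{dD/1152}$ paths per pair has ratio at least $\frac{e^{\kappa/288}}{2D(d+2)}$.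

**Step 5: directed graphs.** Apply the splitting of Section 11 to $G^*$, with twins oriented as the edges of $G$ and all arcs of capacity $1$. The graph is acyclic for the same reason, and every twin of $o$ is reachable from every twin of a leaf. The flow of Step 3 uses only upward paths and loads every vertex by at most $1$, so it loads every arc by at most $1$. Directed paths project to paths of $G^*$, and the counting lemma with $H'=\{v^-\to v^+:v\in H^*_\xi\}$ gives the same bound.

**Step 6: the answers.** In the proof of Corollary 3 the only upper bound on the size was $\ln n\le5\kappa\ell^2\ln\ell$ for $D=\ell$. It holds for $G^*$ by Step 2, and the number of vertices of $G^*$ tends to infinity with $\kappa$, since it is at least $M\ge Q$. So the same computation gives the answer no to both questions for unit capacities. $\blacksquare$
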